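# The set of solenoids in a cube is $\mathbf\Pi^0_3$-complete

## 1. The dyadic solenoid and its neighbors

Throughout, $\mathbb T=\mathbb R/\mathbb Z$ is the circle, written additively, $\pi:\mathbb R\to\mathbb T$ is the quotient map, and $\rho\le\frac12$ is the arc-length metric on $\mathbb T$. For an integer $D\ge 1$ the map $z\mapsto D\cdot z$ is $D$-Lipschitz. All maps are continuous.

Start with one space:
$$\Sigma_2=\{(z_0,z_1,z_2,\dots)\in\mathbb T^\omega:\ z_k=2\cdot z_{k+1}\text{ for all }k\}.$$
Use the metric $d(x,y)=\sup_k 2^{-k}\rho(x_k,y_k)$ on $\mathbb T^\omega$; it induces the product topology. Let $\pi_k:\Sigma_2\to\mathbb T$ be the $k$th coordinate.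

Which points lie over $z_0=0$? There are two choices for $z_1$, namely $0,\frac12$; then $z_2\in\{0,\frac14,\frac12,\frac34\}$ with $2z_2=z_1$; in general $z_k=i_k/2^k$ with $i_{k+1}\equiv i_k \pmod{2^k}$. So the fiber is $\varprojlim\mathbb Z/2^k$, a Cantor set. Going once around in $z_0$ adds $1/2^k$ to $z_k$, that is, adds $1$ to every $i_k$.

If $\pi_k(x)=\pi_k(y)$, then the coordinates $0,\dots,k$ of $x$ and $y$ agree, so $d(x,y)\le 2^{-k-1}\cdot\frac12$. Thus the points that $\pi_k$ identifies are very close together, although $\pi_k$ maps onto a mere circle. And the coarse map is a multiple of the fine ones: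
$$\pi_0=2^l\cdot\pi_l\qquad\text{for every } l. \tag{1}$$

Now two sequences of neighbors in $\mathbb T^\omega$. First, the simple closed curves
$$X_N=\{(2^Nw,\,2^{N-1}w,\dots,2w,\,w,\,0,0,\dots): w\in\mathbb T\}.$$
Match $(z_k)\in\Sigma_2$ with the point of $X_N$ that has $w=z_N$: they agree in coordinates $0,\dots,N$, so $X_N$ and $\Sigma_2$ have Hausdorff distance at most $2^{-N-2}$. So circles converge to a solenoid. Second, let
$$Y_N=\{(w,\dots,w,z_1,z_2,\dots):\ w=2z_1,\ z_k=2z_{k+1}\}\qquad (N+1\text{ entries } w).$$
Each $Y_N$ is a copy of $\Sigma_2$, and $Y_N$ is within $2^{-N-2}$ of the circle $\{(w,w,w,\dots)\}$. So solenoids converge to a circle.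

Since $\mathbb T^\omega$ embeds in the Hilbert cube, we see that among all continua in the Hilbert cube the solenoids form a set that is neither closed nor open. No finite-precision picture of $X$ shows whether $X$ is a solenoid. How many alternations of "for all" and "there is", over countable index sets and starting from open conditions, does it take to say that $X$ is a solenoid?

## 2. Hyperspaces, Borel classes, and the theorems

**Definition (hyperspace).** A *continuum* is a nonempty compact connected metric space. Let $I=[0,1]$, $1\le n\le\omega$, and let $\mathcal C(I^n)$ be the set of all continua in $I^n$ with the Hausdorff metric $d_H$ ($I^\omega$ is the Hilbert cube). It is a compact metrizable space. We write $Q=I^n$, with a compatible metric $d$, and $\mathcal C=\mathcal C(Q)$.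

The following facts are used without further comment.

1. If $W\subseteq Q$ is open, $\{X\in\mathcal C: X\subseteq W\}$ is open. If $W\subseteq Q\times Q$ is open, $\{X\in\mathcal C:X\times X\subseteq W\}$ is open: by compactness some $\delta$-neighborhood of $X$ still has its square inside $W$.
2. If $X_i\to X$ and $x_i\in X_i$, then $(x_i)$ has cluster points, and all of them lie in $X$.
3. If $Y$ is compact and $F:Y\to Z$ is continuous, then $K\mapsto F(K)$ is continuous on the nonempty compact subsets of $Y$. If $F,G$ are within $\delta$ of each other on $K$, then $d_H(F(K),G(K))\le\delta$.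
4. If $X\subseteq Q$ is closed, a map $u:X\to\mathbb T$ extends to a neighborhood of $X$: extend $e^{2\pi iu}$ to a map $Q\to\mathbb C$ by Tietze, and take the argument where the extension is nonzero.
5. A map $\varphi:\mathbb T\to\mathbb T$ has a lift $\Phi:\mathbb R\to\mathbb R$, $\pi\Phi=\varphi\pi$, with $\Phi(s+1)=\Phi(s)+\deg\varphi$. Degrees multiply under composition. If $\deg\varphi\ne0$, then $\varphi$ is onto.
6. If $u,v:X\to\mathbb T$ satisfy $\rho(u(x),v(x))<\frac12$ for all $x$ (we write "$\rho(u,v)<\frac12$ on $X$"), then $u-v=\pi F$ for a continuous $F:X\to(-\frac12,\frac12)$. For $X=\mathbb T$ it follows that $\deg u=\deg v$.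

**Definition (solenoid).** For integers $m_k\ge1$ let $\varprojlim(\mathbb T,m_k\cdot)$ be the space of sequences $(z_k)$ with $z_k=m_k\cdot z_{k+1}$, with projections $\pi_k$. The projections are onto, and the sets $\pi_k^{-1}(U)$, $U\subseteq\mathbb T$ open, form a base. A *solenoid* is a continuum homeomorphic to such a limit with all $m_k\ge2$; the $m_k$ may vary with $k$.

If all $m_k\ge1$ and infinitely many are $\ge 2$, grouping consecutive factors (telescoping) shows that the limit is a solenoid. If almost all $m_k=1$, the limit is a circle.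

**Definition (complexity).** $\mathbf\Sigma^0_1$ sets are the open sets, $\mathbf\Pi^0_\xi$ sets are the complements of $\mathbf\Sigma^0_\xi$ sets, and $\mathbf\Sigma^0_{\xi+1}$ sets are the countable unions of $\mathbf\Pi^0_\xi$ sets. In a metrizable space, sets of the form open $\cap$ closed or open $\cup$ closed are both $\mathbf\Sigma^0_2$ and $\mathbf\Pi^0_2$. For a class $\Gamma$, a set $A$ is *$\Gamma$-hard* if for every $\Gamma$ subset $B$ of a zero-dimensional Polish space $Y$ there is a continuous $b$ on $Y$ with $B=b^{-1}(A)$; it is *$\Gamma$-complete* if moreover $A\in\Gamma$. Finally $D_2(\mathbf\Sigma^0_3)=\{A\cap B:A\in\mathbf\Sigma^0_3,\ B\in\mathbf\Pi^0_3\}$.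

The model example is
$$P_3=\{x\in2^{\omega\times\omega}:\ \forall j\ \forall^\infty k\ \ x(j,k)=0\},$$
the $0$-$1$ matrices all of whose rows have finitely many ones. It is $\mathbf\Pi^0_3$-complete (Kechris, *Classical Descriptive Set Theory*, 23.A).

**Definition (homogeneous).** $X$ is *homogeneous* if for all $p,q\in X$ some homeomorphism of $X$ takes $p$ to $q$. A topological group is homogeneous by translations, so circles and solenoids are homogeneous. An arc is not: its end points do not separate it, its interior points do.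

**Definition (heights).** Let $G$ be a torsion-free abelian group and $g\in G$, $g\ne0$. For a prime $p$ put $\mathrm{ht}_p(g)=\sup\{h: g\in p^hG\}\in\{0,1,\dots,\infty\}$. $G$ has *rank one* if $G\neq 0$ and any two nonzero elements have a common nonzero multiple. A *characteristic* of such a $G$ is the sequence $(\mathrm{ht}_p(g))_p$ for some $g\ne0$.

For a solenoid $S=\varprojlim(\mathbb T,m_k\cdot)$ the group $\check H^1(S)$ is the direct limit of $\mathbb Z\xrightarrow{m_0}\mathbb Z\xrightarrow{m_1}\cdots$ (Section 10 proves this for a concrete model). For $\Sigma_2$ it is $\mathbb Z[\frac12]$, and $g=1$ has height $\infty$ at $2$ and $0$ elsewhere. If $m_k$ is the $k$th prime, the element $1$ of the zeroth group has height $1$ at every prime.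

Here are the theorems. The problem comes from "COMPLEXITY OF SETS AND BINARY RELATIONS IN CONTINUUM THEORY: A SURVEY". We are told that solenoids are non-planar, and that (Krupski) the set of solenoids is Borel and $\mathbf\Pi^0_3$-hard in $\mathcal C(I^n)$ for $3\le n\le\omega$.

**Theorem 1.** For $3\le n\le\omega$ the set of solenoids in $\mathcal C(I^n)$ is $\mathbf\Pi^0_3$-complete. (The upper bound $\mathbf\Pi^0_3$ holds for every $n$.)

**Theorem 2.** Let $3\le n\le\omega$, let $S$ be any solenoid, and let $\mathcal A\subseteq\mathcal C(I^n)$ contain all copies of $S$ and consist of homogeneous continua only. Then $\mathcal A$ is $\mathbf\Pi^0_3$-hard. In particular $\{\text{solenoids}\}\cup\{\text{simple closed curves}\}$ is $\mathbf\Pi^0_3$-complete.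

**Theorem 3.** Let $S$ be a solenoid and $(h_p)_p$ a characteristic of the rank-one group $\check H^1(S)$, with $h_p\in\{0,1,\dots,\infty\}$ for $p$ prime. Let $[S]$ be the set of copies of $S$ in $\mathcal C(I^n)$, $3\le n\le\omega$.
(a) If $0<h_p<\infty$ for only finitely many $p$, then $[S]$ is $\mathbf\Pi^0_3$-complete.
(b) Otherwise $[S]$ is complete for the class $D_2(\mathbf\Sigma^0_3)$.

So all copies of $\Sigma_2$ form a $\mathbf\Pi^0_3$-complete set, while for the solenoid with $m_k$ the $k$th prime the set of copies is $D_2(\mathbf\Sigma^0_3)$-complete. Hardness in Theorem 1 is Krupski's theorem; we also prove it, since it is contained in Theorem 2. Sections 3–7 give the upper bound, Sections 8–9 the hardness, Section 10 Theorem 3.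

## 3. Counting quantifiers, and one alternation too many

**Definition ($\eta$-map).** An *$\eta$-map* $u:X\to\mathbb T$ is a map such that $u(x)=u(y)$ implies $d(x,y)<\eta$.

For example $\pi_k$ is a $2^{-k-1}$-map on $\Sigma_2$. By compactness, if $u$ is an $\eta$-map then there is $\beta>0$ such that
$$\rho(u(x),u(y))\le\beta\ \Rightarrow\ d(x,y)<\eta. \tag{2}$$
Otherwise there would be pairs with $d(x_i,y_i)\ge\eta$ and $\rho(u(x_i),u(y_i))\to0$, and a limit pair would violate the definition.

To quantify over maps into $\mathbb T$ countably, fix a countable dense $\mathcal F\subseteq C(Q,\mathbb C)$. For $f\in\mathcal F$ let $\hat f=\frac1{2\pi}\arg f:\{f\ne0\}\to\mathbb T$ and let $O_f=\{X\in\mathcal C:0\notin f(X)\}$, an open set. Every $u:X\to\mathbb T$ is uniformly approximated on $X$ by maps $\hat f|X$ with $f\in\mathcal F$, $X\in O_f$: extend $e^{2\pi iu}$ to $Q$ by Tietze and approximate the extension.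

As a warm-up, let
$$\mathcal K=\{X\in\mathcal C:\ \text{for every }\eta>0\text{ there is an }\eta\text{-map }X\to\mathbb T\}.$$

**Lemma 1.** $\mathcal K$ is $\mathbf\Pi^0_2$.

*Proof.* If $u$ is a $1/j$-map on $X$, then by (2) there is $c>0$ with $\rho(u(x),u(y))\ge c$ whenever $d(x,y)\ge1/j$. Any $\hat g$ with $\rho(\hat g,u)<c/3$ on $X$ is then also a $1/j$-map. Hence
$$\mathcal K=\bigcap_j\bigcup_{g\in\mathcal F}\{X\in O_g:\ \hat g|X\text{ is a }1/j\text{-map}\}.$$
The sets in braces are open, since they equal $\{X\in O_g:X\times X\subseteq W\}$ for the open set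
$$W=\{d(x,y)<1/j\}\cup\{g(x)\ne0\ne g(y),\ \hat g(x)\ne\hat g(y)\}.\qquad\square$$

Now turn (1) into a description of solenoids. For $\varepsilon>0$ and $\theta>0$ let
$$E(f,\theta,\varepsilon)=\{X\in O_f:\ x,y\in X,\ d(x,y)\ge\varepsilon\ \Rightarrow\ \rho(\hat f(x),\hat f(y))>6\theta\},$$
a quantitative version of "$\hat f|X$ is an $\varepsilon$-map"; it is open by the argument of Lemma 1. A sensible first try is: *for every $j$ there are $f\in\mathcal F$ and $\theta$ with $X\in E(f,\theta,1/j)$ such that for all $\eta,\kappa>0$ there are an $\eta$-map $h$ on $X$ and $d\ge1$ with $\rho(\hat f,d\cdot h)<\theta+\kappa$ on $X$.* (We allow an error $\theta$ because $\hat f$ only approximates the map we want.)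

Count. For fixed $f,\theta,\eta,\kappa$, the map $h$ may be replaced by some $\hat g$, $g\in\mathcal F$, close to it: being an $\eta$-map survives as in Lemma 1, and so does the strict inequality, because $\rho(d\cdot\hat g,d\cdot h)\le d\,\rho(\hat g,h)$. For fixed $g$ and $d$ the condition on $X$ is open. So "for all $\eta,\kappa$ there are $h,d$" is $\mathbf\Pi^0_2$, prefixing "there are $f,\theta$" gives $\mathbf\Sigma^0_3$, and "for every $j$" gives $\mathbf\Pi^0_4$.

This has two defects. First, the condition is too weak. Let $X$ be an arc, $c:X\to[0,\frac12]$ a homeomorphism, $u=\pi c$. Then $u$ is injective. Choose $\theta$ so small that $\rho(u(x),u(y))\le8\theta$ implies $d(x,y)<1/j$, and $f$ with $\rho(\hat f,u)<\theta$ on $X$. Then $X\in E(f,\theta,1/j)$, and $h=u$, $d=1$ pass every test. So arcs qualify. The cure is to ask that $h$ be onto $\mathbb T$; but "onto" is not an open condition, and an approximation of an onto map need not be onto, so the count above no longer applies.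

Second, the count is one alternation too high. It would be right if the pair "for all $\eta,\kappa$ there are $h,d$" could be shown to define a closed set. Try: let $X_i\to X$, each $X_i$ carrying an $\eta$-map $h_i$ and $d_i\geq 1$ with $\rho(\hat f,d_i\cdot h_i)<\theta+\kappa$. We need such a map on $X$, and the natural candidate is a limit of the $h_i$. Here it stops: nothing bounds the $d_i$ or the moduli of continuity of the $h_i$. Even if all $X_i=X=\Sigma_2$, with $\hat f$ near $\pi_0$, the choice $h_i=\pi_i$, $d_i=2^i$ is legal; no subsequence converges uniformly, since for $l<l'$ the map $\pi_l-\pi_{l'}=(2^{l'-l}-1)\cdot\pi_{l'}$ is onto $\mathbb T$, so somewhere $\rho(\pi_l,\pi_{l'})=\frac12$.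

The way around is to move maps in the opposite direction. If $X\in\mathcal K$, then $X$ has its own fine maps $g$, and $g$ extends to a neighborhood of $X$, hence to $X_i$. A fine $g$ satisfies $\hat f\approx\varphi g$ for some self-map $\varphi$ of the circle. From $X_i$ we shall learn only one thing: that $\varphi$ is, up to a homeomorphism and an error $\theta$, multiplication by an integer. That is a statement about $\mathbb T$ alone, and it is as good on $X$ as on $X_i$. Sections 4 and 5 provide the two tools, and Section 6 carries this out.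

## 4. Fine maps factor coarse maps

This section gives the self-map $\varphi$.

**Lemma 2.** Let $X$ be a continuum, $f:X\to\mathbb T$, $0<\kappa<\frac14$. There is $\eta>0$ such that for every $\eta$-map $g:X\to\mathbb T$ there is $\varphi:\mathbb T\to\mathbb T$ with $\rho(f,\varphi g)<\kappa$ on $X$.

*Proof.* Choose $\eta$ with $d(x,y)<\eta\Rightarrow\rho(f(x),f(y))<\kappa/4$. Let $g$ be an $\eta$-map and let $\beta$ be as in (2) for $g$. Divide $\mathbb T$ into $m\ge4$ equal edges $[v_i,v_{i+1}]$ with $2/m<\beta$. If $g(X)$ meets $[v_{i-1},v_{i+1}]$, pick $x_i\in X$ with $g(x_i)\in[v_{i-1},v_{i+1}]$ and put $\varphi(v_i)=f(x_i)$; otherwise choose $\varphi(v_i)$ arbitrarily.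

Suppose $g(x)\in[v_i,v_{i+1}]$. Then $x_i$ and $x_{i+1}$ have been picked, and $g(x)$ is within $2/m<\beta$ of $g(x_i)$ and of $g(x_{i+1})$. So $d(x,x_i),d(x,x_{i+1})<\eta$, and $\varphi(v_i)=f(x_i)$, $\varphi(v_{i+1})=f(x_{i+1})$ lie within $\kappa/4$ of $f(x)$. In particular they are less than $\kappa/2<\frac18$ apart. On each edge that meets $g(X)$ let $\varphi$ run linearly along the short arc between the end values. That arc lies in the $\kappa/4$-ball about $f(x)$ for every $x$ with $g(x)$ in the edge, so $\rho(f(x),\varphi g(x))<\kappa$. On the other edges join the end values by any path. $\square$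

## 5. Straightening a self-map of the circle

When is a circle map $\varphi$ close to $z\mapsto a\cdot k(z)$ with $k$ a homeomorphism? Take the degree-one zigzag whose lift $\Phi$ is piecewise linear on $[0,1]$ with
$$\Phi(0)=0,\quad \Phi(\tfrac13)=\tfrac23,\quad \Phi(\tfrac23)=\tfrac13,\quad \Phi(1)=1 .$$
It falls back by $\frac13$. A nondecreasing $G$ with $|G-\Phi|\le c$ satisfies $\frac23-c\le G(\frac13)\le G(\frac23)\le\frac13+c$, so $c\ge\frac16$. The value $\frac16$ is attained: the running maximum $\Phi^*(v)=\max_{u\le v}\Phi(u)$ equals $\Phi$ up to $\frac13$, stays at $\frac23$ until $s=\frac56$, and then follows $\Phi$ again; so $\Phi\le\Phi^*\le\Phi+\frac13$, and $\Phi^*-\frac16$ is within $\frac16$ of $\Phi$. The general principle is: the backtracking is what counts, and the running maximum is the repair. The lemma says that if $\varphi\psi$ is nearly a multiplication, then $\varphi$ backtracks little.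

**Lemma 3.** Let $0\le\theta'<\frac14$, $d\ge1$, and $\varphi,\psi:\mathbb T\to\mathbb T$ with $\rho(\varphi\psi(z),d\cdot z)\le\theta'$ for all $z$. Then $\deg\varphi,\deg\psi\ne0$, and with $a=|\deg\varphi|$, for each $\beta>0$ there is a homeomorphism $k$ of $\mathbb T$ such that

(a) $\rho(\varphi(z),a\cdot k(z))\le\theta'+\beta$ for all $z$;

(b) if $z,z'$ are the ends of a closed arc $L$ of length $\le\frac12$ and $\varphi(L)$ has $\rho$-diameter $r<\frac14$, then $\rho(a\cdot k(z),a\cdot k(z'))\le r+\beta$.

*Proof.* **Step 1: normalize.** Since $\varphi\psi$ is uniformly closer than $\frac12$ to $z\mapsto d\cdot z$, we have $\deg\varphi\deg\psi=d\ge1$. If both degrees are negative, let $\nu(z)=-z$ and replace $\varphi,\psi$ by $\varphi\nu,\nu\psi$, which have the same composition; if $k$ works for $\varphi\nu$, then $k\nu$ works for $\varphi$ (in (b), replace $L$ by $\nu(L)$). So let $a=\deg\varphi>0$, $b=\deg\psi>0$, and take lifts with $\Phi(s+1)=\Phi(s)+a$, $\Psi(s+1)=\Psi(s)+b$. The function $\Phi\Psi(s)-ds$ has period $1$ since $ab=d$, and its values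 lie within $\theta'<\frac12$ of $\mathbb Z$; by connectedness they lie within $\theta'$ of one integer. Subtract that integer from $\Phi$. Now
$$|\Phi\Psi(s)-ds|\le\theta'\qquad\text{for all }s\in\mathbb R. \tag{3}$$

**Step 2: $\Phi$ falls back by at most $2\theta'$.** Claim: if $u<v$, then $\Phi(u)-\Phi(v)\le2\theta'$. As $b>0$, $\Psi$ is onto $\mathbb R$; pick $s$ with $\Psi(s)=u$. Since $\Psi(t)\to\infty$ as $t\to\infty$, there is $t>s$ with $\Psi(t)=v$. By (3), $\Phi(u)\le ds+\theta'$ and $\Phi(v)\ge dt-\theta'$, so $\Phi(u)-\Phi(v)\le d(s-t)+2\theta'\le2\theta'$.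

**Step 3: the running maximum.** Put $\Phi^*(v)=\max_{u\le v}\Phi(u)$, which exists because $\Phi(u)\to-\infty$ as $u\to-\infty$. It is nondecreasing, $\Phi^*(s+1)=\Phi^*(s)+a$, and by Step 2
$$\Phi\le\Phi^*\le\Phi+2\theta'.$$
For $u<v$ we have $\Phi^*(v)=\max(\Phi^*(u),\max_{[u,v]}\Phi)$ and $\Phi^*(u)\ge\Phi(u)$, hence
$$0\le\Phi^*(v)-\Phi^*(u)\le\max_{[u,v]}\Phi-\Phi(u)\le\operatorname{osc}_{[u,v]}\Phi . \tag{4}$$
In particular $\Phi^*$ is continuous.

**Step 4: make it strictly increasing.** For $\lambda\in(0,1)$ put
$$K(s)=\tfrac1a\big[(1-\lambda)(\Phi^*(s)-\theta')+\lambda as\big].$$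
$K$ is continuous, strictly increasing, and $K(s+1)=K(s)+1$, so it induces a homeomorphism $k$ of $\mathbb T$. Moreover
$$aK-\Phi=(\Phi^*-\theta'-\Phi)+\lambda\,(as-\Phi^*(s)+\theta').$$
The first term lies in $[-\theta',\theta']$; the second is $\lambda$ times a bounded periodic function. Taking $\lambda$ small gives (a). We also take $\lambda a\le\beta$.

**Step 5: property (b).** Lift $L$ to $[u,v]$, $v-u\le\frac12$. The interval $\Phi([u,v])$ projects onto $\varphi(L)$ (up to the integer shift, which is invisible in $\mathbb T$). An interval of length $\ell\le\frac12$ projects to a set of diameter $\ell$, and a longer one to a set of diameter $\frac12$. As $r<\frac14$, the length of $\Phi([u,v])$ is $r$. By (4), $0\le aK(v)-aK(u)\le r+\lambda a(v-u)\le r+\beta$. $\square$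

## 6. A condition that is closed relative to $\mathcal K$

**Definition.** For a continuum $X$, $f:X\to\mathbb T$ and $0<\theta<\frac18$, write $X\in N_\theta(f)$ if for all $\eta,\kappa>0$ there are an $\eta$-map $h$ of $X$ *onto* $\mathbb T$ and $d\ge1$ with $\rho(f,d\cdot h)<\theta+\kappa$ on $X$. For $f\in\mathcal F$ and $X\in O_f$ write $X\in N_\theta(f)$ for $X\in N_\theta(\hat f|X)$.

By (1), $\Sigma_2\in N_\theta(\pi_0)$ for every $\theta$. The next lemma extracts from $X\in N_\theta(f)$ a statement about the circle.

**Lemma 4.** Let $X\in N_\theta(f)$, $g:X\to\mathbb T$, $\varphi:\mathbb T\to\mathbb T$, $\rho(f,\varphi g)\le\kappa$ on $X$, and $\theta+\kappa<\frac14$. Then $g$ is onto, and for every $\beta>0$ there are a homeomorphism $k$ of $\mathbb T$ and an integer $a\ge1$ such that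
$$\rho(\varphi(z),a\cdot k(z))\le\theta+\kappa+\beta\qquad\text{for all }z\in\mathbb T,$$
and (b) of Lemma 3 holds. In particular ($g=f$, $\varphi=\mathrm{id}$, $\kappa=0$) $f$ is onto.

*Proof.* Let $\kappa_1>0$ be small, with $\theta+\kappa+\kappa_1<\frac14$. Choose $\kappa_2\in(0,\kappa_1)$ with $\rho(z,z')<\kappa_2\Rightarrow\rho(\varphi(z),\varphi(z'))<\kappa_1/2$. By Lemma 2 applied to the map $g$, there is $\eta$ such that every $\eta$-map $h$ on $X$ admits $\psi:\mathbb T\to\mathbb T$ with $\rho(g,\psi h)<\kappa_2$ on $X$. By $X\in N_\theta(f)$ choose such an $h$ that is onto, and $d\ge1$, with $\rho(f,d\cdot h)<\theta+\kappa_1/2$ on $X$. For $z=h(x)$,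
$$\rho(\varphi\psi(z),d\cdot z)\le\rho(\varphi\psi h(x),\varphi g(x))+\rho(\varphi g(x),f(x))+\rho(f(x),d\cdot h(x))<\theta+\kappa+\kappa_1 .$$
Since $h$ is onto, this holds for all $z\in\mathbb T$. So Lemma 3 applies with $\theta'=\theta+\kappa+\kappa_1$. It gives $\deg\psi\ne0$, so $\psi$ and hence $\psi h$ is onto, and every point of $\mathbb T$ is within $\kappa_2$ of $g(X)$. As $\kappa_2$ may be taken arbitrarily small and $g(X)$ is compact, $g$ is onto. Lemma 3 with some $\beta'$ in place of $\beta$, where $\kappa_1+\beta'\le\beta$, gives the rest, with $a=|\deg\varphi|\ge1$. $\square$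

**Lemma 5.** For $f\in\mathcal F$ and $0<\theta<\frac18$, the set $N_\theta(f)$ is contained in $\mathcal K\cap O_f$ and is relatively closed in it.

*Proof.* The inclusion is clear from the definition. Let $X_i\in N_\theta(f)$, $X_i\to X\in\mathcal K\cap O_f$, and let $\eta>0$, $0<\kappa<\frac1{32}$.

**Step 1: move a fine map from $X$ to $X_i$.** By Lemma 2 (for $\hat f|X$ and $\kappa$) and $X\in\mathcal K$, there are an $\eta$-map $g$ on $X$ and $\varphi:\mathbb T\to\mathbb T$ with $\rho(\hat f,\varphi g)<\kappa$ on $X$. Extend $g$ to a neighborhood of $X$ in $Q$. The set of points where $\hat f$ and $g$ are defined near $X$ and $\rho(\hat f,\varphi g)<\kappa$ contains an open neighborhood of $X$, so it contains $X_i$ for all large $i$.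

**Step 2: learn about $\varphi$ from $X_i$.** Apply Lemma 4 to $X_i$, $\hat f|X_i$, $g|X_i$, $\varphi$, $\kappa$, with $\beta=\kappa$; note $\theta+\kappa<\frac14$. First, $g|X_i$ is onto for all large $i$. Given $z\in\mathbb T$, choose $x_i\in X_i$ with $g(x_i)=z$; a cluster point $x$ lies in $X$ and $g(x)=z$. So $g|X$ is onto. Second, using one such $i$, there are a homeomorphism $k$ and $a\ge1$ with $\rho(\varphi(z),a\cdot k(z))\le\theta+2\kappa$ for *all* $z\in\mathbb T$.

**Step 3: use it on $X$.** On $X$ we get $\rho(\hat f,a\cdot kg)\le\rho(\hat f,\varphi g)+\rho(\varphi g,a\cdot kg)<\theta+3\kappa$, and $kg$ is an $\eta$-map of $X$ onto $\mathbb T$ because $k$ is a homeomorphism. As $\eta$ and $\kappa$ were arbitrary, $X\in N_\theta(f)$. $\square$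

The restriction to $\mathcal K$ cannot be dropped. In a copy of the annulus $\mathbb T\times[0,1]$ inside a cube, let $X_i$ be the graph of $z\mapsto\mathrm{tri}(i\cdot z)$, where $\mathrm{tri}(z)=2\rho(z,0)$. Let $u$ be the first coordinate and $f\in\mathcal F$ with $\rho(\hat f,u)<\theta$ on the annulus. On $X_i$ the map $u$ is a homeomorphism onto $\mathbb T$, so $h=u$, $d=1$ show $X_i\in N_\theta(f)$. But $X_i$ converges to the whole annulus, which is not in $\mathcal K$: it contains a topological disc $D$, and any map from $D$ to $\mathbb T$ lifts to a real-valued map. For a fixed simple closed curve in $D$, parametrized by $\mathbb T$, a real function takes the same value at some pair of opposite parameters, and the distance of such pairs is bounded below. So $\eta$-maps do not exist for small $\eta$.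

Now put
$$\mathcal S^*=\bigcap_{j\ge1}\ \bigcup_{f\in\mathcal F}\ \bigcup_{\theta\in\mathbb Q\cap(0,1/8)}N_\theta(f)\cap E(f,\theta,1/j).$$

**Corollary 6.** $\mathcal S^*$ is $\mathbf\Pi^0_3$.

*Proof.* By Lemma 5, $N_\theta(f)=\mathcal K\cap O_f\cap F_{f,\theta}$ with $F_{f,\theta}$ closed in $\mathcal C$. Hence
$$\mathcal S^*=\mathcal K\cap\bigcap_j\bigcup_{f,\theta}\big(F_{f,\theta}\cap O_f\cap E(f,\theta,1/j)\big).$$
The sets in parentheses are closed $\cap$ open, hence $\mathbf\Sigma^0_2$; so are their countable unions; the intersection over $j$ is $\mathbf\Pi^0_3$; and $\mathcal K$ is $\mathbf\Pi^0_2$ by Lemma 1. $\square$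

## 7. From approximate multiples to an inverse limit

**Proposition 7.** $\mathcal S^*$ is exactly the set of all solenoids and simple closed curves in $Q$.

### 7.1. Solenoids and circles are in $\mathcal S^*$

Let $X\cong\varprojlim(\mathbb T,m_k\cdot)$ with all $m_k\ge1$. For every $\eta$, $\pi_k$ is an $\eta$-map for all large $k$: otherwise there are infinitely many $k$ and pairs with $\pi_k(x_k)=\pi_k(y_k)$, hence $\pi_i(x_k)=\pi_i(y_k)$ for $i\le k$, and $d(x_k,y_k)\ge\eta$; a limit pair is distinct and has all projections equal, which is impossible.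

Given $j$, let $\pi_k$ be a $1/j$-map. By (2) choose a rational $\theta\in(0,\frac18)$ with $\rho(\pi_k(x),\pi_k(y))\le8\theta\Rightarrow d(x,y)<1/j$, and $f\in\mathcal F$ with $\rho(\hat f,\pi_k)<\theta$ on $X$. If $\rho(\hat f(x),\hat f(y))\le6\theta$, then $\rho(\pi_k(x),\pi_k(y))<8\theta$, so $d(x,y)<1/j$. Thus $X\in E(f,\theta,1/j)$. Given $\eta$, take $l\ge k$ with $\pi_l$ an $\eta$-map; it is onto, and $\pi_k=(m_k\cdots m_{l-1})\cdot\pi_l$, so $\rho(\hat f,(m_k\cdots m_{l-1})\cdot\pi_l)<\theta$ on $X$. So $X\in N_\theta(f)$.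

### 7.2. The converse: what has to be controlled

Let $X\in\mathcal S^*$. For every $\varepsilon>0$ there are $f:X\to\mathbb T$ and $\theta\in(0,\frac18)$ with

- (E) $\rho(f(x),f(y))\le6\theta\Rightarrow d(x,y)<\varepsilon$;
- (N) $X\in N_\theta(f)$.

By Lemma 4, such an $f$ is onto, and by (E) it is an $\varepsilon$-map. The plan is to choose finer and finer $f_1,f_2,\dots$, to get $f_k\approx d_k\cdot(\text{homeomorphism})f_{k+1}$ from Lemma 4, and to pass to a limit that satisfies exact equations $p_i=d_i\cdot p_{i+1}$.

Carried out naively this breaks on the accumulation of errors. An error of size $2\theta_k$ made at $f_k$ is seen at stage $i<k$ after multiplication by $d_i\cdots d_{k-1}$. The factor $d_{k-1}$ is known only once $f_k$ has been chosen; but $\theta_k$ comes together with $f_k$ and we may not shrink it, because $N_\theta(f)$ for one $\theta$ says nothing about smaller ones. So nothing makes $d_{k-1}\theta_k$ small. What saves the argument is (E) together with Lemma 3(b): an arc of length $2\theta_k$ in the target of $f_k$ comes from points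 of $X$ that are very close together, so its image at the previous stage is small, and Lemma 3(b) says that the straightened map keeps it small. The smallness is measured by $\varepsilon_k$, which we do choose.

### 7.3. The inductive construction

We construct $\varepsilon_k\le1/k$; $f_k,\theta_k$ satisfying (E) and (N) for $\varepsilon_k$; homeomorphisms $\sigma_k$ of $\mathbb T$; integers $d_k\ge1$; and $\beta_k,\gamma_k>0$ (with $\gamma_k$ only for $k\ge 2$). Put $h_k=\sigma_kf_k$ and $D_{i,k}=d_i\cdots d_{k-1}$, $D_{k,k}=1$. We require: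

$$\rho(z,z')\le\beta_k\ \Rightarrow\ \rho(\sigma_k^{-1}(z),\sigma_k^{-1}(z'))<\theta_k; \tag{5}$$
$$\rho\big(\sigma_k^{-1}(d_k\cdot h_{k+1}),\,f_k\big)<2\theta_k\ \text{ on }X; \tag{6}$$
and for $k\ge2$
$$D_{i,k-1}\gamma_k\le2^{-k}\beta_i\ \ (i<k), \tag{7}$$
$$\rho(z,z')\le2\theta_k\ \Rightarrow\ \rho\big(d_{k-1}\cdot\sigma_k(z),\,d_{k-1}\cdot\sigma_k(z')\big)<\gamma_k . \tag{8}$$

**Start.** $\varepsilon_1=1$, any $f_1,\theta_1$ satisfying (E), (N) for $\varepsilon_1$, $\sigma_1=\mathrm{id}$, and $\beta_1$ by (5).

**Inductive step: tolerances.** Suppose everything up to $f_k,\theta_k,\sigma_k,\beta_k,d_{k-1}$ is given. Choose $\gamma_{k+1}>0$ with $D_{i,k}\gamma_{k+1}\le2^{-k-1}\beta_i$ for $i\le k$; this is (7) for $k+1$. Choose $\alpha\in(0,\min(\theta_k,\frac18))$ with $\rho(z,z')<\alpha\Rightarrow\rho(\sigma_k(z),\sigma_k(z'))<\gamma_{k+1}$. Choose $\varepsilon_{k+1}\le\frac1{k+1}$ such that $d(x,y)<\varepsilon_{k+1}\Rightarrow\rho(f_k(x),f_k(y))<\alpha/8$, and such that $\varepsilon_{k+1}$ is at most the $\eta$ of Lemma 2 for $(f_k,\alpha/8)$. Take $f_{k+1},\theta_{k+1}$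 satisfying (E), (N) for $\varepsilon_{k+1}$.

**Inductive step: the next multiple.** As $f_{k+1}$ is an $\varepsilon_{k+1}$-map, Lemma 2 gives $\varphi$ with $\rho(f_k,\varphi f_{k+1})<\alpha/8$ on $X$. Apply Lemma 4 with $f=f_k$, $\theta=\theta_k$, $g=f_{k+1}$, $\kappa=\beta=\alpha/8$ (and $\theta_k+\alpha/8<\frac14$). We get a homeomorphism $s$ and an integer $d_k:=a\ge1$ with $\rho(\varphi(z),d_k\cdot s(z))\le\theta_k+\alpha/4$ for all $z$. Hence
$$\rho(f_k,\ d_k\cdot sf_{k+1})<\theta_k+\alpha/2<2\theta_k\quad\text{on }X. \tag{9}$$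

**Inductive step: short arcs stay short.** Let $\rho(z,z')\le2\theta_{k+1}$, and let $L$ be the short closed arc between $z$ and $z'$ (of length $\le2\theta_{k+1}<\frac14$). As $f_{k+1}$ is onto, any two points of $L$ are $f_{k+1}(x)$ and $f_{k+1}(y)$ for some $x,y\in X$, and $\rho(f_{k+1}(x),f_{k+1}(y))\le2\theta_{k+1}$. By (E), $d(x,y)<\varepsilon_{k+1}$, so $\rho(f_k(x),f_k(y))<\alpha/8$, and their images $\varphi f_{k+1}(x)$, $\varphi f_{k+1}(y)$ are less than $3\alpha/8$ apart. So $\varphi(L)$ has diameter at most $3\alpha/8<\frac14$, and Lemma 3(b) gives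
$$\rho(d_k\cdot s(z),d_k\cdot s(z'))\le\tfrac{3\alpha}8+\tfrac\alpha8<\alpha . \tag{10}$$

**Inductive step: the next homeomorphism.** We must push $\sigma_k$ through the multiplication. If $\Sigma$ is a lift of $\sigma_k$ to $\mathbb R$, then $\Sigma(t+1)=\Sigma(t)\pm1$, so $t\mapsto\Sigma(d_kt)/d_k$ changes by $\pm1$ when $t$ increases by $1$, and it induces a homeomorphism $\tilde\sigma$ of $\mathbb T$ with
$$\sigma_k(d_k\cdot z)=d_k\cdot\tilde\sigma(z).$$
Put $\sigma_{k+1}=\tilde\sigma s$. Then $d_k\cdot\sigma_{k+1}(z)=\sigma_k(d_k\cdot s(z))$. With (10) and the choice of $\alpha$, this gives (8) for $k+1$. It also gives $\sigma_k^{-1}(d_k\cdot h_{k+1})=\sigma_k^{-1}(d_k\cdot\sigma_{k+1}f_{k+1})=d_k\cdot sf_{k+1}$, so (6) is (9). Choose $\beta_{k+1}$ by (5). The construction continues.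

### 7.4. Passing to the limit

**Convergence.** Let $i<k$, $x\in X$, and $z'=\sigma_k^{-1}(d_k\cdot h_{k+1}(x))$. By (6), $\rho(z',f_k(x))<2\theta_k$. Now
$$D_{i,k}\cdot h_k(x)=D_{i,k-1}\cdot d_{k-1}\cdot\sigma_k(f_k(x)),$$
$$D_{i,k+1}\cdot h_{k+1}(x)=D_{i,k}\cdot d_k\cdot h_{k+1}(x)=D_{i,k-1}\cdot d_{k-1}\cdot\sigma_k(z').$$
By (8) and then (7),
$$\rho(D_{i,k}\cdot h_k,\ D_{i,k+1}\cdot h_{k+1})\le D_{i,k-1}\gamma_k\le2^{-k}\beta_i\quad\text{on }X\quad(i<k).$$
Hence $p_i=\lim_kD_{i,k}\cdot h_k$ exists uniformly, and $p_i=d_i\cdot p_{i+1}$ because $D_{i,k}=d_iD_{i+1,k}$. Summing from $k=i+1$, where $D_{i,i+1}=d_i$,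
$$\rho(p_i,\ d_i\cdot h_{i+1})\le\sum_{k>i}2^{-k}\beta_i\le\beta_i .$$

**Injectivity.** By (5), $\rho(\sigma_i^{-1}p_i,\sigma_i^{-1}(d_i\cdot h_{i+1}))<\theta_i$, and with (6), $\rho(\sigma_i^{-1}p_i,f_i)<3\theta_i$ on $X$. So $p_i(x)=p_i(y)$ implies $\rho(f_i(x),f_i(y))<6\theta_i$, hence $d(x,y)<\varepsilon_i\le1/i$ by (E). (This is where the $6$ in $E(f,\theta,\varepsilon)$ comes from.) Thus $p=(p_i)_i:X\to\varprojlim(\mathbb T,d_i\cdot)$ is injective.

**Surjectivity.** Each $D_{i,k}\cdot h_k$ is onto, since $f_k$ is onto, $\sigma_k$ is a homeomorphism, and $D_{i,k}\ge1$. A uniform limit of surjections from a compact space is onto, so each $p_i$ is onto. Hence $p(X)$ meets every nonempty basic set $\pi_i^{-1}(U)$; it is dense and compact, so $p$ is onto.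

So $p$ is a homeomorphism. If $d_i=1$ for almost all $i$, $X$ is a simple closed curve. Otherwise, telescoping, $X$ is a solenoid. This proves Proposition 7. $\square$

### 7.5. Separating solenoids from circles

A continuum is *decomposable* if it is the union of two proper subcontinua, and *indecomposable* otherwise. A circle is decomposable: two half circles.

**Lemma 8.** The indecomposable continua form a $\mathbf\Pi^0_2$ subset of $\mathcal C$.

*Proof.* $X$ is decomposable iff for some $j$ there are $A,B\in\mathcal C$ with $A\cup B=X$ and $x,y\in X$ with $d(x,A)\ge1/j$ and $d(y,B)\ge1/j$. For fixed $j$ the tuples $(X,A,B,x,y)$ with these properties form a closed subset of a compact space, so its projection to $X$ is closed. The decomposable continua are thus $\mathbf\Sigma^0_2$. $\square$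

**Lemma 9.** Solenoids are indecomposable.

*Proof.* Let $X=\varprojlim(\mathbb T,m_k\cdot)$, $m_k\ge2$, and suppose $X=A\cup B$ with proper subcontinua $A,B$. If $\pi_k(A)=\mathbb T$ for infinitely many $k$, then for all $k$, so $A$ is dense and $A=X$. So for all large $k$ both $\pi_k(A)$ and $\pi_k(B)$ are different from $\mathbb T$; fix such a $k$, and let $w\notin\pi_k(A)$. The set $\pi_{k+1}(A)$ is connected and misses the $m_k$ points $z$ with $m_k\cdot z=w$. These points cut $\mathbb T$ into open arcs of length $1/m_k$, and the compact set $\pi_{k+1}(A)$ lies in one of them, hence in a closed arc of length $<1/m_k\le\frac12$. The same holds for $B$. Two arcs of length $<\frac12$ do not cover $\mathbb T$, which contradicts $\pi_{k+1}(A)\cup\pi_{k+1}(B)=\mathbb T$. $\square$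

**Upper bound in Theorem 1.** By Proposition 7 and Lemma 9, the set of solenoids is $\mathcal S^*\cap\{\text{indecomposable continua}\}$. By Corollary 6 and Lemma 8 it is $\mathbf\Pi^0_3$. The dimension $n$ played no role. With Krupski's hardness theorem, or with Theorem 2, whose proof follows, Theorem 1 is proved.

## 8. Solenoids in space, as continuous functions of their exponents

For hardness we send a matrix $x\in2^{\omega\times\omega}$ to a continuum that is a solenoid if $x\in P_3$ and is not even homogeneous if $x\notin P_3$. We begin with copies of solenoids in $\mathbb R^3$ that we can see. For Theorem 3 the copy must also depend continuously on the exponents.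

Since $\mathcal C(I^3)$ embeds in $\mathcal C(I^n)$ via $I^3\cong I^3\times\{0\}\subseteq I^n$, we may work in $\mathbb R^3$ and rescale at the end. We use coordinates $(t,u,z)\in\mathbb T\times[0,1]\times[0,3]$ with the maximum metric, embedded in $\mathbb R^3$ by
$$(t,u,z)\mapsto((2+u)\cos2\pi t,\ (2+u)\sin2\pi t,\ z).$$

**Step 1: a Cantor set with an odometer.** Let $M=(M_k)_{k\in\omega}$ with all $M_k\ge2$, and $L_k=M_0\cdots M_{k-1}$. Define closed intervals $I_{k,i}$, $0\le i<L_k$, starting with $I_{0,0}=[0,1]$. If $I_{k,i}=[v,v+\ell]$, then its subintervals $I_{k+1,i+jL_k}$, $0\le j<M_k$, are: for $j=0$ the interval $[v,v+\ell/4]$; for $1\le j<M_k$, with $w=\ell/(4(M_k-1))$,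
$$\big[v+\tfrac\ell2+(2j-2)w,\ v+\tfrac\ell2+(2j-1)w\big].$$
They are disjoint, of length $\le\ell/4$, those with $j\ge1$ lie in $[v+\frac\ell2,v+\ell]$, and the rule depends only on $M_k,v,\ell$. For $M=(2,2,\dots)$ we get $I_{1,0}=[0,\frac14]$, $I_{1,1}=[\frac12,\frac34]$, then $I_{2,0}=[0,\frac1{16}]$, $I_{2,2}=[\frac18,\frac3{16}]$, $I_{2,1}=[\frac12,\frac9{16}]$, $I_{2,3}=[\frac58,\frac{11}{16}]$.

Let $C=C_M=\bigcap_k\bigcup_iI_{k,i}$. For $c\in C$ let $i_k(c)$ be the index with $c\in I_{k,i_k(c)}$; it is locally constant in $c$, and $i_{k+1}(c)\equiv i_k(c)\pmod{L_k}$. Since $\operatorname{diam}I_{k,i}\le4^{-k}$, the map $c\mapsto(i_k(c))_k$ is a homeomorphism $C\to\varprojlim\mathbb Z/L_k$. Addition of $1$ gives a homeomorphism $\tau$ of $C$ with $\tau(C\cap I_{k,i})=C\cap I_{k,i+1\bmod L_k}$.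

Put $I_k=I_{k,0}=[0,4^{-k}]$ and $J_k=[2\cdot4^{-k-1},4^{-k}]$. These do not depend on $M$. A point of $C\cap I_k$ lies in $I_{k+1}$ or in an interval with $j\ge1$, hence in $J_k$. So for all $N$
$$C\subseteq I_N\cup\bigcup_{k<N}J_k, \tag{11}$$
a disjoint union of closed intervals. Also $0\in C\setminus\bigcup_kJ_k$, and each $C\cap J_k$ is nonempty (as $M_k\ge2$) and clopen in $C$.

**Step 2: close up the strands in space.** For $(c,c')\in[0,1]^2$ and $t\in[0,1]$ let $e(c,c',t)$ be the point whose first coordinate is $t$ (mod $1$) and whose $(u,z)$ moves linearly as follows: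

- $(c,0)$ for $t\in[0,\frac12]$;
- from $(c,0)$ to $(c,c)$ for $t\in[\frac12,\frac23]$;
- from $(c,c)$ to $(c',c)$ for $t\in[\frac23,\frac56]$;
- from $(c',c)$ to $(c',0)$ for $t\in[\frac56,1]$.

So strand $c$ is lifted to its own height $c$, moved to position $c'$, and lowered. Let $\Gamma_M=\{(c,\tau c):c\in C\}$ and $S_M=e(\Gamma_M\times[0,1])$. For fixed $t\in[0,1)$ the map $c\mapsto e(c,\tau c,t)$ is injective on $C$: read $c$ off from $u=c$ on $[0,\frac23]$, from $z=c$ on $[\frac23,\frac56]$, from $u=\tau(c)$ on $[\frac56,1)$. And $e(c,\tau c,1)=e(\tau c,\tau^2c,0)$. So $S_M$ is homeomorphic to $C\times[0,1]/(c,1)\sim(\tau c,0)$.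

**Step 3: $S_M\cong\varprojlim(\mathbb T,M_k\cdot)$.** Send $(c,t)$ to the sequence of $(i_k(c)+t)/L_k$ mod $1$. Since $M_k(i_{k+1}(c)+t)/L_{k+1}=(i_{k+1}(c)+t)/L_k$, which is $(i_k(c)+t)/L_k$ mod $1$, the image lies in the inverse limit. Since $i_k(\tau c)\equiv i_k(c)+1\pmod{L_k}$, the map respects the identification. Given $(z_k)$ in the inverse limit, let $t\in[0,1)$ represent $z_0$; as $L_k\cdot z_k=z_0$, there is exactly one $i_k\in\mathbb Z/L_k$ with $z_k=(i_k+t)/L_k$, and these $i_k$ are compatible. So the map is a continuous bijection from a compact space to a Hausdorff space, hence a homeomorphism.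

**Step 4: $M\mapsto S_M$ is continuous.** If $M,M'$ agree below $K$, they have the same intervals $I_{K,i}$, and both $\Gamma_M,\Gamma_{M'}$ are contained in $\bigcup_iI_{K,i}\times I_{K,i+1\bmod L_K}$ and meet each of these rectangles. So $d_H(\Gamma_M,\Gamma_{M'})\le4^{-K}$ in the maximum metric. Since $e$ is uniformly continuous, $M\mapsto S_M$ is continuous.

## 9. Zigzags that can be undone finitely often

Over $t\in[0,\frac12]$ the space $S_M$ is $[0,\frac12]\times C\times\{0\}$: parallel straight strands. We fold some strands into the zigzag of Section 5, now spread out in the $z$-direction so that it stays injective. Row $j$ of the matrix $x$ governs a small interval $[a_j,b_j]$ of $t$-values, and the entry $x(j,k)$ decides whether the strands in $J_k$ are folded there. Finitely many folded groups in a row do no harm, since each $C\cap J_k$ is clopen. Infinitely many accumulate at the straight strand $u=0$, and there the limit is spoiled.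

**Step 1: the folding maps.** Choose pairwise disjoint $[a_j,b_j]\subset(0,\frac12)$ with $\ell_j=b_j-a_j\to0$. Let $w\mapsto(\zeta(w),\xi(w))$, $w\in[0,1]$, parametrize the simple polygonal arc with vertices
$$(0,0),\quad(\tfrac23,1),\quad(\tfrac13,2),\quad(1,3),\quad(1,0).$$
It is simple: on the first three segments the second coordinate increases, and the last lies in $\{\zeta=1\}$ and meets them only at $(1,3)$. For $t=a_j+\ell_jw\in[a_j,b_j]$ and $u\in J_k$ let
$$\psi_{j,k}(t,u,0)=\big(a_j+\ell_j\zeta(w),\ u,\ 2^{-j-k}\xi(w)\big).$$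
It is the identity at $t=a_j$ and at $t=b_j$. For $x\in2^{\omega\times\omega}$ let $F_x:S_M\to\mathbb T\times[0,1]\times[0,3]$ be $\psi_{j,k}$ on $[a_j,b_j]\times(C\cap J_k)\times\{0\}$ whenever $x(j,k)=1$, and the identity elsewhere.

$F_x$ is injective: it fixes the points with $t\notin\bigcup_j[a_j,b_j]$, and over each $[a_j,b_j]$ it preserves $u$ and maps each fiber $[a_j,b_j]\times\{u\}\times\{0\}$ injectively into $[a_j,b_j]\times\{u\}\times[0,3]$. But $F_x$ need not be continuous.

**Step 2: finite approximations and a continuous limit.** Let $x^N(j,k)=x(j,k)$ if $j,k<N$ and $0$ otherwise. $F_{x^N}$ is the restriction to $S_M$ of a continuous map defined on the compact set, independent of $M$, of all $(t,u,z)\in\mathbb T\times[0,1]\times[0,1]$ such that $t\notin\bigcup_{j<N}(a_j,b_j)$, or $z=0$ and $u\in I_N\cup\bigcup_{k<N}J_k$. Indeed, by (11) this set contains $S_M$; it is the union of finitely many closed pieces, namely $\{t\notin\bigcup_{j<N}(a_j,b_j)\}$ and the boxes $[a_j,b_j]\times J_k\times\{0\}$ and $[a_j,b_j]\times I_N\times\{0\}$; the map is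 $\psi_{j,k}$ on those boxes $[a_j,b_j]\times J_k\times\{0\}$ with $x(j,k)=1$ and the identity on the other pieces; and pieces overlap only where $t$ is an end point $a_j$ or $b_j$, where $\psi_{j,k}$ is the identity. Since $x^N$ depends on finitely many bits of $x$, and $M\mapsto S_M$ is continuous, $(x,M)\mapsto F_{x^N}(S_M)$ is continuous, with values continua.

Let $N<N'$. The sets $F_{x^N}(S_M)$ and $F_{x^{N'}}(S_M)$ differ only in that some boxes $[a_j,b_j]\times(C\cap J_k)\times\{0\}$ with $\max(j,k)\ge N$ are replaced by their $\psi_{j,k}$-images. As $\zeta$ is onto $[0,1]$, each $(t,u,0)$ in the box has a point of the image exactly above it, at height $\le3\cdot2^{-j-k}$, and each point of the image lies above a point of the box. So the Hausdorff distance is at most $3\cdot2^{-N}$. Hence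
$$X(x,M):=\lim_NF_{x^N}(S_M)$$
exists uniformly in $(x,M)$. As a uniform limit, $(x,M)\mapsto X(x,M)$ is continuous, with values continua.

**Step 3: if $x\in P_3$, then $X(x,M)\cong S_M$.** Given $J$, for all large $N\ge J$ we have $x(j,k)=0$ whenever $j<J$ and $k\ge N$. For such $N$ the maps $F_x$ and $F_{x^N}$ differ only over intervals $[a_j,b_j]$ with $j\ge J$, and there by at most $\ell_j+3\cdot2^{-j}$. This tends to $0$ as $J\to\infty$, so $F_{x^N}\to F_x$ uniformly. Thus $F_x$ is a continuous injection and $X(x,M)=F_x(S_M)\cong S_M$.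

**Step 4: if $x\notin P_3$, then $X=X(x,M)$ is not homogeneous.** Over $t\in(\frac12,1)$ all $F_{x^N}(S_M)$ coincide with $S_M$, hence so does $X$. So $X$ has a nonempty open subset homeomorphic to $C\times(\frac12,1)$. Suppose $X$ is homogeneous. Then every point of $X$ has an open neighborhood homeomorphic to $Z\times(-1,1)$ with $Z$ totally disconnected.

Let row $j$ of $x$ have infinitely many ones. Since $0\in C\setminus\bigcup_kJ_k$, the straight segment $[a_j,b_j]\times\{0\}\times\{0\}$ lies in all $F_{x^N}(S_M)$, hence in $X$. For each $k$ with $x(j,k)=1$ pick $c_k\in C\cap J_k$; the folded arc $A_k=\psi_{j,k}([a_j,b_j]\times\{c_k\}\times\{0\})$ lies in $F_{x^N}(S_M)$ for all $N>\max(j,k)$, hence in $X$. As $k\to\infty$, $c_k\to0$ and the heights, at most $3\cdot2^{-j-k}$, tend to $0$: the folded arcs collapse onto the straight segment.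

Let $p=(a_j+\frac23\ell_j,0,0)$, let $W\cong Z\times(-1,1)$ be an open neighborhood of $p$ in $X$, and let $\chi:W\to(-1,1)$ be the second coordinate. Choose $\delta\in(0,\frac13)$ such that
$$A'=\big[a_j+(\tfrac23-\delta)\ell_j,\ a_j+\tfrac23\ell_j\big]\times\{0\}\times\{0\}\subset W,$$
and put $q=(a_j+(\frac23-\delta)\ell_j,0,0)$. Let $B_k\subset A_k$ be the subarc around the vertex $v_k$ corresponding to $(\frac23,1)$, from the point with $\zeta=\frac23-\delta$ on the first segment to the point with $\zeta=\frac23-\delta$ on the second. As $k\to\infty$ through $x(j,k)=1$, we have $B_k\to A'$, $v_k\to p$, and *both* ends of $B_k$ converge to $q$.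

For large $k$, $B_k\subset W$. Being connected, $B_k$ lies in one fiber $\{\ast\}\times(-1,1)$, so $\chi$ is injective on the arc $B_k$, hence monotone along it, and $\chi(v_k)$ lies between the values of $\chi$ at the two ends. Passing to the limit, $\chi(p)$ lies between $\chi(q)$ and $\chi(q)$, so $\chi(p)=\chi(q)$. But $A'\subset W$ is connected, so it lies in one fiber, on which $\chi$ is injective, and $p\ne q$. This is a contradiction.

**Proof of Theorem 2.** Let $S=\varprojlim(\mathbb T,m_k\cdot)$, $m_k\ge2$, and take $M=(m_k)$. The map $x\mapsto X(x,M)$ is continuous. If $x\in P_3$, then $X(x,M)\cong S_M\cong S$, so $X(x,M)\in\mathcal A$. If $x\notin P_3$, then $X(x,M)$ is not homogeneous, so $X(x,M)\notin\mathcal A$. Since $P_3$ is $\mathbf\Pi^0_3$-complete, $\mathcal A$ is $\mathbf\Pi^0_3$-hard. Solenoids and circles are homogeneous, so this applies to the set of solenoids, which completes Theorem 1 independently of Krupski's theorem, and to $\mathcal S^*$, which is the set of solenoids and simple closed curves by Proposition 7 and is $\mathbf\Pi^0_3$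 by Corollary 6. $\square$

## 10. The copies of one solenoid

### 10.1. The group that classifies solenoids

For compact $X$ let $H(X)=C(X,\mathbb T)/\pi C(X,\mathbb R)$, the maps to the circle modulo those that lift to $\mathbb R$. It is isomorphic to $\check H^1(X;\mathbb Z)$ and is a topological invariant. Two maps with $\rho(u,v)<\frac12$ on $X$ have the same class.

**Step 1: $H(X)\cong\varinjlim(\mathbb Z,M_k\cdot)$ for $X=\varprojlim(\mathbb T,M_k\cdot)$, $M_k\ge2$.** By Lemma 2 and Section 7.1, each $f:X\to\mathbb T$ is within $\frac14$ of some $\varphi\pi_k$. As $\varphi(z)-\deg\varphi\cdot z$ has degree $0$ and so lifts to $\mathbb R$, $[f]=\deg\varphi\,[\pi_k]$. Also $[\pi_k]=M_k[\pi_{k+1}]$. So the integers $a$ of the $k$th group, sent to $a[\pi_k]$, define a homomorphism of the direct limit onto $H(X)$. It is injective: suppose $a\cdot\pi_k=\pi F$ with $F:X\to\mathbb R$. With $L_k=M_0\cdots M_{k-1}$, the formula $\gamma(s)=(\pi(s/L_k))_k$ defines a path $\mathbb R\to X$, and $F\gamma(s)=as/L_k+\mathrm{const}$. This is unbounded unless $a=0$, while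 $F$ is bounded.

Thus $H(X)$ is torsion-free of rank one. For $g\ne0$ and $m\neq 0$ we have
$$\mathrm{ht}_p(mg)=v_p(m)+\mathrm{ht}_p(g). \tag{12}$$
Multiplication by $p$ raises the $p$-height by one because the group is torsion-free. For a prime $q\ne p$, if $qg=p^hy$ and $a'q+b'p^h=1$, then $g=p^h(a'y+b'g)$, so multiplication by $q$ does not change $\mathrm{ht}_p$. By (12) and rank one, characteristics of two nonzero elements differ only at finitely many primes, with both entries finite there. The class of a characteristic modulo such changes is the *type* of the group. In particular the case distinction in Theorem 3 does not depend on the characteristic chosen.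

**Step 2: two solenoids are homeomorphic iff their types agree.** Homeomorphic solenoids have isomorphic groups $H$. Conversely, the direct limit in Step 1 is also the Pontryagin dual of the compact group $X$. Indeed, for a character $\chi$ of $X$, the subgroups $\ker\pi_k$ shrink to the identity, so for large $k$ the subgroup $\chi(\ker\pi_k)$ lies in a small neighborhood of $0$ in $\mathbb T$, which contains no nontrivial subgroup; so $\chi$ factors through $\pi_k$ and $\chi=a\cdot\pi_k$ for some $a\in\mathbb Z$. And $a\cdot\pi_k=(aM_k)\cdot\pi_{k+1}$. So if the groups $H$ are isomorphic, the duals are isomorphic, and by Pontryagin duality the solenoids are isomorphic as topological groups. Finally, by Baer's theorem two rank-one torsion-free groups are isomorphic iff their types agree.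

### 10.2. Upper bounds in Theorem 3

For $f\in\mathcal F$ and $q\ge1$ let
$$V_f=\{X\in O_f:[\hat f|X]=0\},\qquad \mathrm{Div}_{f,q}=\{X\in O_f:[\hat f|X]\in qH(X)\}.$$

**Step 1: these sets are open.** Suppose $\hat f|X=q\cdot g+\pi F$ on $X$, with $g=0$ in the case of $V_f$. Extend $g$ and $F$ to a neighborhood of $X$. On a smaller neighborhood $\rho(\hat f,q\cdot g+\pi F)<\frac14$, so for every $X'$ inside it $[\hat f|X']=q[g|X']$. Note also that every class in $H(X)$ is $[\hat f|X]$ for some $f\in\mathcal F$ with $X\in O_f$, by approximation.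

**Step 2: describe $[S]$.** Fix the characteristic $(h_p)$. In case (a) we may choose it with $h_p\in\{0,\infty\}$ for all $p$: if $g$ has characteristic $(h_p)$, divide $g$ by $p^{h_p}$ for the finitely many $p$ with $0<h_p<\infty$; by (12) only these entries change, and they become $0$. Let $P_\infty=\{p:h_p=\infty\}$. A solenoid $X$ is homeomorphic to $S$ iff

- (A) for all $p\in P_\infty$ and $f\in\mathcal F$: $X\notin O_f$ or $X\in\mathrm{Div}_{f,p}$; and
- (B) there is $f\in\mathcal F$ with $X\in O_f\setminus V_f$ such that for all $p\notin P_\infty$: $X\in\mathrm{Div}_{f,p^{h_p}}$ and $X\notin\mathrm{Div}_{f,p^{h_p+1}}$.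

Indeed (A) says that $H(X)$ is $p$-divisible for $p\in P_\infty$, and (B) says that some nonzero element has $p$-height exactly $h_p$ for each $p\notin P_\infty$. If both hold, that element has characteristic $(h_p)$, so the types agree. Conversely, if $X\cong S$, then (B) holds because $H(X)$ has an element with characteristic $(h_p)$, and (A) holds because by (12) and rank one an infinite $p$-height of one nonzero element forces infinite $p$-height of all.

**Step 3: count.** (A) is a countable intersection of sets closed $\cup$ open, hence $\mathbf\Pi^0_2$. In (B), for fixed $f$ we have open $\cap$ closed intersected with countably many sets open $\cap$ closed, which is $\mathbf\Pi^0_2$; so (B) is $\mathbf\Sigma^0_3$. In case (a), $\mathrm{Div}_{f,p^{h_p}}=\mathrm{Div}_{f,1}=O_f$ for $p\notin P_\infty$, so for fixed $f$ the set in (B) is $O_f$ minus a union of open sets, which is open $\cap$ closed, and (B) is $\mathbf\Sigma^0_2$. Intersecting with the $\mathbf\Pi^0_3$ set of solenoids (Theorem 1), $[S]$ is $\mathbf\Pi^0_3$ in case (a), and in $D_2(\mathbf\Sigma^0_3)$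 in case (b).

### 10.3. Hardness in Theorem 3

Case (a) follows from Theorem 2 with $\mathcal A=[S]$. For case (b) let
$$\mathcal Q=\{y\in2^{\omega\times\omega}:\ \forall^\infty r\ \exists n\ \ y(r,n)=1\},$$
the matrices with only finitely many zero rows. Clearly $\mathcal Q\in\mathbf\Sigma^0_3$.

**Lemma 10.** $\mathcal Q$ is $\mathbf\Sigma^0_3$-complete.

*Proof.* It suffices to find a continuous $x\mapsto y$ with $x\in P_3\iff y\notin\mathcal Q$, because the complement of $P_3$ is $\mathbf\Sigma^0_3$-complete. The idea is that a zero row of $y$ certifies where the ones in an initial block of rows of $x$ stop. Enumerate the nonempty finite sequences $s=(s_0,\dots,s_j)$ of natural numbers as $s^{(r)}$, $r\in\omega$. Call $s$ *correct* for $x$ if for each $i\le j$, $s_i$ is the least $m$ with $x(i,m')=0$ for all $m'\ge m$. Let $y(r,n)=1$ iff for $s=s^{(r)}$ and some $i\le j$: $x(i,m)=1$ for some $m$ with $s_i\le m<n$, or $s_i>0$ and $x(i,s_i-1)=0$. Each bit of $y$ depends on finitely many bits of $x$, so $x\mapsto y$ is continuous; and row $r$ of $y$ vanishes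 iff $s^{(r)}$ is correct. For each length there is at most one correct sequence, and one of length $j+1$ exists iff rows $0,\dots,j$ of $x$ have finitely many ones. So $x\in P_3$ iff there are infinitely many correct sequences, iff infinitely many rows of $y$ vanish, iff $y\notin\mathcal Q$. $\square$

**Coding $y$ into the exponents.** In case (b) the set $\{p:0<h_p<\infty\}$ is infinite. Split it into two infinite sets $\{q_k:k\in\omega\}$ and $\{p_r:r\in\omega\}$, enumerated without repetition. Let $k_r(y)$ be the least $k\ge r$ with $y(r,n)=1$ for some $n\le k$, and $k_r(y)=\infty$ if there is none. Put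
$$M_k(y)=q_k^{h_{q_k}}\cdot\prod_{p\in P_\infty,\ p\le k}p\ \cdot\prod_{r:\,k_r(y)=k}p_r^{h_{p_r}} .$$
The last product is over some $r\le k$, so it is finite; and $M_k(y)\ge2$ because $h_{q_k}\ge1$. $M_k(y)$ depends only on the bits $y(r,n)$ with $r,n\le k$, so $y\mapsto M(y)$ is continuous and by Section 9 $(x,y)\mapsto X(x,M(y))$ is continuous.

**Reading the type.** In $H(S_{M(y)})=\varinjlim(\mathbb Z,M_k(y)\cdot)$ the element $1$ of the zeroth group equals $M_0(y)\cdots M_{k-1}(y)$ in the $k$th, so its $p$-height is $\sum_kv_p(M_k(y))$. This is $\infty$ for $p\in P_\infty$; $h_{q_k}$ at $q_k$; at $p_r$ it is $h_{p_r}$ if row $r$ of $y$ contains a $1$, and $0$ otherwise; and $0$ at the remaining primes, where also $h_p=0$. So this characteristic differs from $(h_p)$ exactly at those $p_r$ for which row $r$ of $y$ is zero, and there both entries are finite. Hence $S_{M(y)}\cong S$ iff only finitely many rows of $y$ are zero, that is, iff $y\in\mathcal Q$.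

**The reduction.** If $x\in P_3$, then $X(x,M(y))\cong S_{M(y)}$; if $x\notin P_3$, then $X(x,M(y))$ is not homogeneous, hence no solenoid. So
$$X(x,M(y))\in[S]\iff x\in P_3\ \text{ and }\ y\in\mathcal Q .$$
Given $A\in\mathbf\Sigma^0_3$ and $B\in\mathbf\Pi^0_3$ in a zero-dimensional Polish space $Y$, Lemma 10 and the completeness of $P_3$ give continuous $a,b:Y\to2^{\omega\times\omega}$ with $A=a^{-1}(\mathcal Q)$ and $B=b^{-1}(P_3)$. Then $\omega'\mapsto X\big(b(\omega'),M(a(\omega'))\big)$ is continuous on $Y$ and reduces $A\cap B$ to $[S]$. With the upper bound of Section 10.2, $[S]$ is $D_2(\mathbf\Sigma^0_3)$-complete in case (b), and Theorem 3 is proved. $\square$
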